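# Automorphisms of the group of power series under substitution in characteristic $p$

## 1. A series of order $p$ and the series that commute with it

Let $K$ be a field of characteristic $p>0$. We substitute power series into one another, writing $fg$ for $f\circ g$. Let $N=N(K)$ be the set of series
$$f=x+\sum_{n\ge1}t_n(f)\,x^{n+1},\qquad t_n(f)\in K .$$
It is a group under substitution, since inverses are solved for coefficient by coefficient. Its identity is the series $x$, which we write $1$ when we think of it as a group element. Put $N_n=\{f\in N: t_i(f)=0\text{ for }i<n\}$. The *depth* of $f\neq1$ is the least $n$ with $t_n(f)\ne0$, and then $t_n(f)$ is its *leading coefficient*. For instance $x+x^3$ has depth $2$ and leading coefficient $1$. We write $O(x^k)$ for an unspecified element of $x^kK[[x]]$. Congruences between indices are modulo $p$.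

Let $\nu$ be the order valuation of $F=K((x))$. For $g\in N$ the map $f\mapsto f\circ g$ is an automorphism of the field $F$ that fixes $K$ and preserves $\nu$, so it is continuous. If $p\nmid r$, every $U\in1+xK[[x]]$ has exactly one $r$-th root $u$ in $1+xK[[x]]$, because the coefficient of $x^n$ in $u^r$ is $r u_n$ plus a polynomial in $u_1,\dots,u_{n-1}$. Hence $g\in N$ is determined by $x^{-r}\circ g=x^{-r}(g/x)^{-r}$.

For $r\ge1$ with $p\nmid r$ and $\kappa\in K^*$, put
$$v_{r,\kappa}=x(1+\kappa x^r)^{-1/r}.$$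
It is the unique $v\in N$ with $x^{-r}\circ v=x^{-r}+\kappa$: in the coordinate $w=x^{-r}$ it is a translation. Its $k$-th power sends $w$ to $w+k\kappa$, so $v_{r,\kappa}$ has order $p$. It has depth $r$ and leading coefficient $-\kappa/r$.

Which series commute with $v=v_{r,\kappa}$? The polynomial $w^p-\kappa^{p-1}w$ is unchanged by $w\mapsto w+\kappa$. So let
$$z=x^p\bigl(1-\kappa^{p-1}x^{r(p-1)}\bigr)^{-1/r},\qquad\text{so that}\qquad z^{-r}=w^p-\kappa^{p-1}w .$$
The series $z$ has valuation $p$. A series that commutes with $v$ acts on the fixed field of $v$, which turns out to be $K((z))$. The construction on which the whole proof turns is this passage from $x$ down to $z$.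

**Lemma 1.** Let $v=v_{r,\kappa}$, let $z$ be as above, and let $C=C_N(v)\cap N_{r+1}$.

(a) For every $j\ge0$ and $c\in K^*$, the centralizer $C_N(v)$ contains an element of depth $r+pj$ with leading coefficient $c$.

(b) Every $g\neq1$ in $C$ has depth $r+pj$ for some $j\ge1$.

(c) For $g\in C$ there is a unique $\zeta_g\in N$ with $z\circ g=\zeta_g\circ z$. The map $g\mapsto\zeta_g$ is an injective homomorphism $C\to N$. For $j\ge1$ and $g\in C$ we have $g\in N_{r+pj}$ if and only if $\zeta_g\in N_{r+j}$, and then $t_{r+j}(\zeta_g)=-\kappa^{p-1}t_{r+pj}(g)$.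

*Proof.* **Step 1: the fixed field of $v$.** This step turns "commutes with $v$" into a condition on one series. Since $(w+\kappa)^p-\kappa^{p-1}(w+\kappa)=w^p-\kappa^{p-1}w$, the series $z\circ v$ and $z$ have the same $(-r)$-th power; they also have the same leading term $x^p$, so $z\circ v=z$ by uniqueness of roots. By continuity $v$ fixes $K((z))$. The elements $x^iz^j$ with $0\le i<p$, $j\in\mathbb Z$ have valuations $i+pj$, each integer once, so every Laurent series in $x$ is uniquely $\sum a_{ij}x^iz^j$, and $[F:K((z))]=p$. By Artin's theorem the fixed field of the group of order $p$ generated by $v$ also has codegree $p$ in $F$. So this fixed field is $K((z))$.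

**Step 2: the centralizer.** Here we parametrize $C_N(v)$. For $g\in N$ put $s_g=w\circ g-w$. Then
$$w\circ g\circ v=w+\kappa+s_g\circ v,\qquad w\circ v\circ g=(w+\kappa)\circ g=w+s_g+\kappa .$$
Since an element of $N$ is determined by its effect on $w$, we get $g\in C_N(v)$ if and only if $s_g\circ v=s_g$, that is, $s_g\in K((z))$. Conversely, given $s\in K[[z]]$, the series $g=x(1+x^rs)^{-1/r}\in N$ has $w\circ g=w+s$, so $s_g=s$. If $s=bz^j+\cdots$ with $b\ne0$, this $g$ has depth $r+pj$ and leading coefficient $-b/r$. Taking $s=-rc\,z^j$ gives (a). If $g\in N_{r+1}$, then $s_g=x^{-r}((g/x)^{-r}-1)=O(x)$; so for $g\in C$ we have $s_g\in zK[[z]]$, and (b) follows.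

**Step 3: descent to $z$.** Now we compute the action on $z$. For $g\in C$ write $s_g=S(z)$ with $S\in ZK[[Z]]$. Then
$$(z\circ g)^{-r}=(w+S(z))^p-\kappa^{p-1}(w+S(z))=z^{-r}+S(z)^p-\kappa^{p-1}S(z),$$
so $z\circ g=\zeta_g\circ z$ with $\zeta_g(Z)=Z\bigl(1+Z^r(S(Z)^p-\kappa^{p-1}S(Z))\bigr)^{-1/r}\in N$. It is unique, because a power series in $z$ determines its coefficients. From $z\circ g\circ g'=\zeta_g\circ z\circ g'=\zeta_g\circ\zeta_{g'}\circ z$ we see that $g\mapsto\zeta_g$ is a homomorphism. If $S=bZ^j+\cdots$ with $b\ne0$ and $j\ge1$, then $S^p-\kappa^{p-1}S$ has leading term $-\kappa^{p-1}bZ^j$, so $\zeta_g$ has depth $r+j$ and leading coefficient $\kappa^{p-1}b/r$, while $g$ has depth $r+pj$ and leading coefficient $-b/r$. All of (c) follows. $\square$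

*Example.* Let $p=2$, $r=\kappa=1$. Then $v=x/(1+x)$ and $z=x^2/(1+x)=x\cdot(x\circ v)$. Take $s=z$, so $g=x/(1+xz)=x(1+x)/(1+x+x^3)$, of depth $3=1+2\cdot1$. The lemma predicts $\zeta_g=Z/(1+Z(Z^2+Z))=Z/(1+Z^2+Z^3)$, of depth $2=1+1$. Directly, $1+g=(1+x^2+x^3)/(1+x+x^3)$, so
$$z\circ g=\frac{g^2}{1+g}=\frac{x^2(1+x)^2}{(1+x+x^3)(1+x^2+x^3)},\qquad \zeta_g(z)=\frac{x^2(1+x)^2}{(1+x)^3+x^4(1+x)+x^6},$$
and both denominators equal $1+x+x^2+x^3+x^4+x^5+x^6$.

What this is for: we shall study an automorphism $\phi$ of $N$ through its effect on leading coefficients, using commutators. Formula (2) below says that depths $m$ and $n$ give a commutator with coefficient $(m-n)$ times the product of the leading coefficients in depth $m+n$. When $m\equiv n$ this coefficient vanishes, and no information comes out. Two elements of $C$ always have congruent depths $r+pi$ and $r+pj$. But one level down, in the variable $z$, their depths are $r+i$ and $r+j$, which need not be congruent, and the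 commutator can be computed there. So Lemma 1 supplies relations in exactly the place where the usual formula is silent.

## 2. Which automorphisms the substitution group has

Let $G=G(K)$ be the group under substitution of all series $\sum_{i\ge1}a_ix^i$ with $a_1\ne0$, and let $T=\{ax:a\in K^*\}$, so $G=TN$. Some automorphisms of $G$ are evident. For $h\in G$ there is the inner automorphism $\iota_h(f)=h^{-1}fh$. For a field automorphism $\sigma$ of $K$ there is $\sigma_*:\sum a_ix^i\mapsto\sum\sigma(a_i)x^i$, again called a field automorphism. Since $\sigma_*\iota_h\sigma_*^{-1}=\iota_{\sigma_*(h)}$, the order in which one composes the two kinds does not matter. Are there any other automorphisms? These are automorphisms of the abstract group, and no continuity is assumed.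

The problem comes from the paper "Automorphisms of Formal Power Series Under Substitution". The following is known: over an infinite field of characteristic not $2$, every automorphism of $G(K)$ is the succession of an inner automorphism and a field automorphism. That paper says: "Whether this can be extended to the case of finite fields or fields of characteristic 2 remains an open question" (the status at the time of the paper). The remaining cases are (a) finite $K$ of odd characteristic, (b) infinite $K$ of characteristic $2$, (c) finite $K$ of characteristic $2$. The answer is yes in all three, with no exceptional field.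

**Theorem A.** Let $K$ be any field of characteristic $p>0$. Every automorphism of $G(K)$ is the succession of an inner automorphism and a field automorphism, and the two factors are uniquely determined once their order is fixed: $\mathrm{Aut}\,G(K)\cong G(K)\rtimes\mathrm{Aut}(K)$.

Recall that $K$ is perfect if every element is a $p$-th power. Finite fields, and more generally algebraic extensions of $\mathbb F_p$, are perfect; $\mathbb F_p(u)$ is not, since $u$ has no $p$-th root.

**Theorem B.** Let $K$ be perfect of characteristic $p>0$ (for example finite). Every automorphism of the abstract group $N(K)$ is the restriction of a unique automorphism of $G(K)$; so $\mathrm{Aut}\,N(K)\cong G(K)\rtimes\mathrm{Aut}(K)$. For example, every automorphism of $N(\mathbb F_2)=G(\mathbb F_2)$ is inner.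

One known result is taken as input, and only for Theorem A. It is Theorem 3 of the list that accompanies the problem: if a series has first coefficient $1$, then under any automorphism of $G(K)$ the transformed series has first coefficient $1$. Applied to $\phi$ and $\phi^{-1}$, it says $\phi(N)=N$.

The proof has three parts. Sections 4 to 6 show that an automorphism of $N$ preserving all the $N_n$ acts on leading coefficients like an evident automorphism. Sections 7 to 9 remove what is left, depth by depth. Sections 10 to 13 prove that every automorphism of $N$ does preserve all the $N_n$; characteristic $2$ is the hard case there. A subgroup preserved by all automorphisms is called *characteristic*. Section 14 assembles the theorems.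

## 3. Depth calculus

Put $[f,g]=f^{-1}g^{-1}fg$, so $fg=gf[f,g]$, and $f^g=g^{-1}fg=f[f,g]$. We use
$$[xy,z]=[x,z]^y[y,z],\qquad[x,yz]=[x,z][x,y]^z .$$
For subgroups $A,B$, $[A,B]$ is the abstract subgroup generated by the commutators $[a,b]$.

If $f\in N_m$ and $g\in N_n$, then
$$t_k(fg)=t_k(f)+t_k(g)\quad\text{for }k<m+n. \tag{1}$$
Indeed $f\circ g=g+\sum_{i\ge m}t_i(f)g^{i+1}$ and $g^{i+1}=x^{i+1}+(i+1)t_n(g)x^{i+n+1}+\cdots$. In particular $t_n:N_n\to K$ is a surjective homomorphism with kernel $N_{n+1}$.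

If $f\in N_m$ and $g\in N_n$, then
$$[f,g]\in N_{m+n},\qquad t_{m+n}([f,g])=(m-n)\,t_m(f)\,t_n(g). \tag{2}$$
Modulo $x^{m+n+2}$ the expansion above gives $f\circ g\equiv g+(f-x)+(m+1)t_m(f)t_n(g)x^{m+n+1}$, and symmetrically for $g\circ f$. So $fg-gf\equiv(m-n)t_m(f)t_n(g)x^{m+n+1}$. With $c=[f,g]=x+\gamma$, the difference $fg-gf=gf(x+\gamma)-gf(x)$ is $\gamma$ times a series with constant term $1$, and (2) follows.

If $y=cx+\cdots\in G$ and $f\in N_n$, then
$$f^y\in N_n,\qquad t_n(f^y)=c^n\,t_n(f), \tag{3}$$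
because $f(y)=y+t_n(f)c^{n+1}x^{n+1}+\cdots$, and applying $y^{-1}=c^{-1}x+\cdots$ multiplies the correction by $c^{-1}$. So each $N_n$ is normal in $G$. Two elements of $N$ are congruent modulo $N_n$ exactly when their $t_i$ agree for $i<n$. For the topology given by the $N_n$, $N$ is complete and the group operations are continuous.

If $f\in N_m$, $g\in N_n$, $\delta\in N_{m+d}$, $\epsilon\in N_{n+d}$ with $d\ge1$, then
$$[f\delta,g\epsilon]\equiv[f,g]\,[f,\epsilon]\,[\delta,g]\pmod{N_{m+n+d+1}}. \tag{4}$$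
Expand: $[f\delta,g\epsilon]=[f\delta,\epsilon]\,[f\delta,g]^\epsilon$, with $[f\delta,\epsilon]=[f,\epsilon]^\delta[\delta,\epsilon]$ and $[f\delta,g]=[f,g]^\delta[\delta,g]$. By (2), elements of $N_{m+n+d}$, such as $[f,\epsilon]$ and $[\delta,g]$, are central in $N$ modulo $N_{m+n+d+1}$, and $[\delta,\epsilon]$, $[[f,g],\delta]$, $[[f,g],\epsilon]$ lie in $N_{m+n+d+1}$. This gives (4).

Finally,
$$C_G(N)=1. \tag{5}$$
If $y=cx+\cdots$ centralizes $N$, then (3) with $n=1$ gives $c=1$. If $y$ had depth $n$, choose $m\not\equiv n$; then $[y,x+x^{m+1}]\ne1$ by (2).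

## 4. What commutators of leading terms decide, and one parameter they leave free

Let $\phi\in\mathrm{Aut}(N)$ satisfy $\phi(N_n)=N_n$ for all $n$. Whether this always holds is not obvious. Take $K=\mathbb F_2$, where $G=N$ and there is no field automorphism but the identity. Here $t_1$ and $t_2$ are homomorphisms, since $t_2(fg)=t_2(f)+t_2(g)+2t_1(f)t_1(g)$, and $N/N_3$ is a Klein four-group. Which of its three nontrivial classes contain elements of order $2$? For $f=x+ax^2+bx^3+\cdots$ one finds $t_3(f^2)=a^3+ab$, so the class $(t_1,t_2)=(1,0)$ contains none. For $f=x+x^3+cx^4+dx^5+\cdots$, the coefficient of $x^5$ in $f\circ f$ is $d+1+d=1$, so the class $(0,1)$ contains none either. The class $(1,1)$ contains $x/(1+x)$. So even if we knew that $N_3$ is preserved, counting involutions would not tell the class of depth $2$ from the class $(1,0)$ of depth $1$. We return to this in Sections 10 to 13.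

Granting $\phi(N_n)=N_n$, the natural approach is to look at the additive bijections
$$\phi_n:K\to K,\qquad\phi_n(t_n(f))=t_n(\phi(f))\quad(f\in N_n).$$
By (2) and additivity, dividing by the nonzero element $m-n$ of $\mathbb F_p$,
$$\phi_{m+n}(ab)=\phi_m(a)\phi_n(b)\qquad\text{if }m\not\equiv n. \tag{6}$$
Put $\gamma_n=\phi_n(1)\in K^*$. For $m\not\equiv n$, (6) gives $\phi_{m+n}(a)=\phi_m(a)\gamma_n=\gamma_m\phi_n(a)$ and $\gamma_{m+n}=\gamma_m\gamma_n$. So $\phi_m/\gamma_m=\phi_n/\gamma_n$ when $m\not\equiv n$, and for all $m,n$ by comparing both with a third index. The common map $\sigma$ is additive and bijective, and (6) makes it multiplicative. So there is $\sigma\in\mathrm{Aut}(K)$ with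
$$\phi_n(a)=\gamma_n\sigma(a),\qquad\gamma_{m+n}=\gamma_m\gamma_n\ \ (m\not\equiv n). \tag{7}$$
We would like $\gamma_n=c^n$, since $\iota_{cx}$ multiplies $t_n$ by $c^n$ on $N_n$ by (3). After dividing by $\gamma_1^n$ we may assume $\gamma_1=1$. What does (7) then say?

**Lemma 2.** Let $A$ be an abelian group, written multiplicatively, and let $\gamma_n\in A$ $(n\ge1)$ satisfy $\gamma_1=1$ and $\gamma_{m+n}=\gamma_m\gamma_n$ whenever $m\not\equiv n$. Put $\lambda=\gamma_2$ and $\gamma_0=1$. If $p\ge5$, all $\gamma_n=1$. If $p=3$, then $\gamma_{3j}=\gamma_{3j+1}=\lambda^j$ and $\gamma_{3j+2}=\lambda^{j+1}$ for $j\ge0$. If $p=2$, then $\gamma_{2j}=\gamma_{2j+1}=\lambda^j$ for $j\ge0$.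

*Proof.* Taking $m=1$ gives $\gamma_{n+1}=\gamma_n$ for $n\not\equiv1$.

Let $p\ge5$. Then $\gamma_3=\gamma_4=\gamma_5=\lambda$, while $\gamma_5=\gamma_2\gamma_3=\lambda^2$; so $\lambda=1$. For $n\equiv1$, $n>1$, we have $\gamma_{n+1}=\gamma_2\gamma_{n-1}=\gamma_{n-1}$ since $n-1\equiv0\not\equiv2$. With $\gamma_{n+1}=\gamma_n$ for $n\not\equiv1$, induction gives $\gamma_n=1$ for all $n$.

Let $p=3$. For $j\ge1$, $\gamma_{3j+1}=\gamma_{3j}$ and $\gamma_{3j+2}=\gamma_2\gamma_{3j}$; for $j\ge0$, $\gamma_{3j+3}=\gamma_{3j+2}$. Induct on $j$, starting from $\gamma_1=1$, $\gamma_2=\lambda$.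

Let $p=2$. Then $\gamma_{2j+1}=\gamma_{2j}$ for $j\ge1$ and $\gamma_{2j+3}=\gamma_{2j+1}\gamma_2$ for $j\ge0$. Induct. $\square$

For $p\ge5$ the natural approach succeeds. For $p=2,3$ it stops exactly here: the sequences in Lemma 2 satisfy all the relations (7), whatever $\lambda$ is. For $p=2$, one index is even and one odd, and $\gamma_{2i}\gamma_{2j+1}=\lambda^{i+j}=\gamma_{2(i+j)+1}$. For $p=3$, the index pairs $(3i,3j+1)$, $(3i,3j+2)$, $(3i+1,3j+2)$ give $\lambda^{i+j}$, $\lambda^{i+j+1}$, $\lambda^{i+j+1}$ on both sides. So (2) alone cannot show $\lambda=1$. We need relations among congruent depths, and Lemma 1 is there to give them.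

## 5. Conjugacy and commutators around a series of order $p$

**Lemma 3.** An element $g\in N$ of order $p$ has depth $m$ prime to $p$, and it is conjugate in $N$ to $v_{m,\kappa}$ with $\kappa=-m\,t_m(g)$.

*Proof.* The aim is a coordinate in which $g$ is a translation. The map $\tau:f\mapsto f\circ g$ is a continuous $K$-automorphism of $F=K((x))$ of order $p$ that preserves $\nu$. Its fixed field $E$ is closed and contains $K$, and $[F:E]=p$ by Artin's theorem.

*Valuations of $E$.* The norm $\prod_{i<p}\tau^i(x)$ lies in $E$ and has valuation $p$. If $E$ contained an element of valuation prime to $p$, it would contain an element $\pi$ of valuation $1$; being closed and containing $K$, it would contain $K((\pi))=F$, which is false. So $\nu(E^*)=p\mathbb Z$.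

*A translation.* The extension $F/E$ is cyclic with generator $\tau$, and the trace of $1$ is $p=0$. By the additive form of Hilbert's Theorem 90 there is $y\in F$ with $y\circ g=y+1$; in particular $y\notin E$. If $p\mid\nu(y)$, subtract from $y$ the element of $E$ with the same leading term (a constant times a power of the norm of $x$). The relation $y\circ g=y+1$ persists and $\nu(y)$ rises. This cannot continue forever, since otherwise $y$ would be a convergent sum of elements of the closed field $E$. So we may assume $p\nmid\nu(y)$. If $\nu(y)>0$, then $\nu(y\circ g-y)>0=\nu(1)$, which is absurd. Hence $\nu(y)=-m<0$ with $p\nmid m$, and we can write $y=cX^{-m}$ with $c\in K^*$, $X\in N$, by extracting an $m$-th root.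

*Conclusion.* Put $v=XgX^{-1}$. From $c(X\circ g)^{-m}=cX^{-m}+1$ we get $x^{-m}\circ v=(X^{-m}+1/c)\circ X^{-1}=x^{-m}+1/c$, so $v=v_{m,1/c}$. By (3), conjugation in $N$ preserves depth and leading coefficient, so $g$ has depth $m$ and $t_m(g)=-\kappa/m$ with $\kappa=1/c$. $\square$

**Lemma 4.** Let $v=v_{r,\kappa}$ and $C=C_N(v)\cap N_{r+1}$. Let $i,j\ge1$, $g\in C\cap N_{r+pi}$, $g'\in C\cap N_{r+pj}$.

(a) $[g,g']\in C\cap N_{r+p(r+i+j)}$, and $t_{r+p(r+i+j)}([g,g'])=-\kappa^{p-1}(i-j)\,t_{r+pi}(g)\,t_{r+pj}(g')$.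

(b) Let moreover $e\ge1$, $\delta\in C\cap N_{r+p(i+e)}$, $\delta'\in C\cap N_{r+p(j+e)}$. Then $[g\delta,g'\delta']=[g,g']\rho$ with $\rho\in C\cap N_{r+p(r+i+j+e)}$, and, writing $t$ for the coefficients at the indicated depths,
$$t(\rho)=-\kappa^{p-1}\bigl\{(i-j-e)\,t(g)t(\delta')+(i+e-j)\,t(\delta)t(g')\bigr\}.$$

*Proof.* We compute after the injective homomorphism $\zeta$ of Lemma 1(c). There $\zeta_g\in N_{r+i}$ and $\zeta_{g'}\in N_{r+j}$ have coefficients $-\kappa^{p-1}t(g)$ and $-\kappa^{p-1}t(g')$. By (2), $\zeta_{[g,g']}\in N_{(r+i)+(r+j)}=N_{r+(r+i+j)}$, with coefficient $\kappa^{2(p-1)}(i-j)t(g)t(g')$ at that depth. Translating back divides by $-\kappa^{p-1}$, and (a) follows. For (b), apply (4) to $\zeta_g,\zeta_{g'},\zeta_\delta,\zeta_{\delta'}$: modulo $N_{2r+i+j+e+1}$, $\zeta_\rho$ is $[\zeta_g,\zeta_{\delta'}][\zeta_\delta,\zeta_{g'}]$, whose coefficient at depth $2r+i+j+e$ is $\kappa^{2(p-1)}$ times the brace. Divide by $-\kappa^{p-1}$. $\square$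

To use $C$ we need $\phi(v)=v$. The next lemma arranges this by an inner automorphism, with control on how deep the conjugating element is.

**Lemma 5.** Let $1\le r<p$, $v=v_{r,\kappa}$, $\phi\in\mathrm{Aut}(N)$, $e\ge0$, and $v^{-1}\phi(v)\in N_{r+e+1}$. Then $\phi(v)=h^{-1}vh$ for some $h\in N_{e+1}$.

*Proof.* The element $\phi(v)$ has order $p$ and the same depth and leading coefficient as $v$. By Lemma 3, $\phi(v)=h_0^{-1}vh_0$ with $h_0\in N$. If $\phi(v)=v$, take $h=1$. Otherwise no admissible $h_0$ is $1$. If the depth of $h_0$ is $\equiv r$, it equals $r+pj$ with $j\ge0$, because $1\le r<p$. By Lemma 1(a) there is $g\in C_N(v)$ of the same depth and opposite leading coefficient; replace $h_0$ by $gh_0$, which conjugates $v$ to the same element and is deeper. If this never stopped, the product of the $g$'s would converge to an element $g_\infty$ of the closed group $C_N(v)$ with $g_\infty h_0=1$, giving $\phi(v)=v$, a contradiction. So we reach an $h_0$ of depth $e'\not\equiv r$.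 Then $v^{-1}\phi(v)=[v,h_0]$ has depth exactly $r+e'$ by (2), so $e'\ge e+1$. Take $h=h_0$. $\square$

## 6. Leading coefficients transform as under an evident automorphism

**Proposition 6.** Let $\phi\in\mathrm{Aut}(N)$ with $\phi(N_n)=N_n$ for all $n$. There are $\sigma\in\mathrm{Aut}(K)$ and $c\in K^*$ with $t_n(\phi(f))=c^n\sigma(t_n(f))$ for all $n$ and all $f\in N_n$.

*Proof.* **Step 1: normalization.** By (7), $\phi_n=\gamma_n\sigma$. Composing $\phi$ with $\sigma_*^{-1}$, and then with a suitable $\iota_{ax}$, which multiplies the new $\gamma_n$ by $a^n$, we may assume $\sigma=1$ and $\gamma_1=1$. We must show $\gamma_n=1$ for all $n$; undoing the compositions then gives the stated form. For $p\ge5$ Lemma 2 finishes. Let $p\in\{2,3\}$; it suffices to show $\lambda=\gamma_2=1$. In both cases $\gamma_{1+pj}=\lambda^j$.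

**Step 2: the missing relation.** We use the centralizer to compare depths that are all congruent to $1$. Let $v=v_{1,1}$. Since $\gamma_1=1$, $v^{-1}\phi(v)\in N_2$. Lemma 5 with $r=1$, $e=0$ lets us compose $\phi$ with an inner automorphism of $N$, which does not change the $\gamma_n$, so that $\phi(v)=v$. Then $\phi(C)=C$ for $C=C_N(v)\cap N_2$. By Lemma 1(a) take $g,g'\in C$ of depths $1+2p$ and $1+p$ with leading coefficients $1$. Lemma 4(a) gives $t_{1+4p}([g,g'])=-1$. Applying $\phi$ multiplies this by $\gamma_{1+4p}=\lambda^4$. But $\phi(g),\phi(g')\in C$ have leading coefficients $\lambda^2$ and $\lambda$, so Lemma 4(a) gives $t_{1+4p}([\phi(g),\phi(g')])=-\lambda^2\lambda$. Hence $\lambda^4=\lambda^3$ and $\lambda=1$. $\square$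

## 7. Automorphisms that move every series deeper

For $d\ge1$ let $\mathcal A_d$ be the set of $\phi\in\mathrm{Aut}(N)$ such that $f^{-1}\phi(f)\in N_{n+d}$ for all $n$ and all $f\in N_n$. For example, $\iota_h\in\mathcal A_d$ for $h\in N_d$, because $f^{-1}\iota_h(f)=[f,h]$. Elements of $\mathcal A_d$ preserve depths and leading coefficients exactly. Writing $f^{-1}\phi\psi(f)=f^{-1}\psi(f)\cdot\psi(f)^{-1}\phi(\psi(f))$, and $f^{-1}\phi^{-1}(f)=(g^{-1}\phi(g))^{-1}$ for $f=\phi(g)$, we see that $\mathcal A_d$ is a group.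

For $\phi\in\mathcal A_d$ and $f\in N_n$ the number $t_{n+d}(f^{-1}\phi(f))$ depends only on $t_n(f)$, and additively: use $(fg)^{-1}\phi(fg)=(f^{-1}\phi(f))^g\,g^{-1}\phi(g)$, and the fact that $f\in N_{n+1}$ gives $f^{-1}\phi(f)\in N_{n+1+d}$. So there are additive maps $D_n=D_n^\phi:K\to K$ with
$$t_{n+d}(f^{-1}\phi(f))=D_n(t_n(f))\qquad(f\in N_n).$$
We have $D_n^{\phi\psi}=D_n^\phi+D_n^\psi$, and $\phi\in\mathcal A_{d+1}$ if and only if all $D_n=0$. For $h\in N_d$, the automorphism $\iota_h$ has $D_n(a)=(n-d)t_d(h)a$ by (2). Applying $\phi$ to $[f,g]$ with $f\in N_m$, $g\in N_n$ and using (4) and (2), we obtain for all $m,n$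
$$(m-n)D_{m+n}(ab)=(m-n+d)D_m(a)b+(m-n-d)aD_n(b). \tag{8}$$

A derivation of $K$ is an additive map $\partial$ with $\partial(ab)=\partial(a)b+a\partial(b)$. In characteristic $p$ it kills $p$-th powers, since $\partial(a^p)=pa^{p-1}\partial(a)=0$. So it is $0$ if $K$ is perfect; $d/du$ on $\mathbb F_p(u)$ is a nonzero one.

**Proposition 7.** Let $\phi\in\mathcal A_d$.

(i) If $p\nmid d$, then $D_n(a)=(n-d)ca$ for some $c\in K$.

(ii) If $p\mid d$, then $D_n(a)=\partial(a)+c_na$ with a derivation $\partial$ of $K$ and $c_n\in K$, where $c_{m+n}=c_m+c_n$ for $m\not\equiv n$.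

(iii) If $p\mid d$ and $\partial=0$ (automatic for perfect $K$), then $c_n=nc_1$.

*Proof.* **Step 1: part (i), where congruent indices carry information.** For $m\equiv n$, (8) reads $0=d(D_m(a)b-aD_n(b))$, so $D_m(a)b=aD_n(b)$. Hence $D_m(a)=c_ma$, with $c_m=c_n$ for $m\equiv n$. Now (8) with $n=p$, $a=b=1$ gives $mc_m=(m+d)c_m+(m-d)c_p$, so $c_m=(m-d)(-c_p/d)$.

**Step 2: part (ii), where incongruent indices do.** For $m\not\equiv n$, divide (8) by $m-n$: $D_{m+n}(ab)=D_m(a)b+aD_n(b)$. With $c_n=D_n(1)$ this gives $D_{m+n}(a)=D_m(a)+c_na=c_ma+D_n(a)$ and $c_{m+n}=c_m+c_n$. So $D_m(a)-c_ma=D_n(a)-c_na$ for $m\not\equiv n$, and for all $m,n$ by a third index. Call this common map $\partial$. Substituting $D_n=\partial+c_n$ gives $\partial(ab)=\partial(a)b+a\partial(b)$.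

**Step 3: reduction of (iii) to one parameter.** Choose $h\in N_d$ with $t_d(h)=c_1$ and replace $\phi$ by $\iota_h^{-1}\phi$. As $p\mid d$, this replaces $c_n$ by $c_n-nc_1$. So assume $c_1=0$; we must show that all $c_n=0$. Put $\mu=c_2$ and $d=pd'$. Lemma 2, for the additive group of $K$, gives: all $c_n=0$ if $p\ge5$; $c_{3j}=c_{3j+1}=j\mu$, $c_{3j+2}=(j+1)\mu$ if $p=3$; $c_{2j}=c_{2j+1}=j\mu$ if $p=2$. It remains to show $\mu=0$ for $p=2,3$. This is the same obstruction as in Section 4, one level deeper.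

**Step 4: a relation from the centralizer.** The claim, used below for several automorphisms, is this: *if $1\le r<p$, $\psi\in\mathcal A_{pd'}$ and $D^\psi_{r+pj}(a)=j\mu a$ for all $j\ge0$, then $(r-d')\mu=0$.*

Let $v=v_{r,1}$. Since $D_r^\psi=0$, $v^{-1}\psi(v)\in N_{r+d+1}$, and Lemma 5 with $e=d$ gives $\psi(v)=h^{-1}vh$ with $h\in N_{d+1}$. Replace $\psi$ by $f\mapsto h\psi(f)h^{-1}$; as $\iota_{h^{-1}}\in\mathcal A_{d+1}$, the $D_n$ do not change. Now $\psi(v)=v$ and $\psi(C)=C$ for $C=C_N(v)\cap N_{r+1}$. Take $g,g'\in C$ of depths $r+2p$ and $r+p$ with leading coefficients $1$. Then $\psi(g)=g\delta$, $\psi(g')=g'\delta'$ with $\delta,\delta'\in C$ having coefficients $2\mu$ and $\mu$ at depths $r+p(2+d')$ and $r+p(1+d')$. Lemma 4(b) with $i=2$, $j=1$, $e=d'$ gives $\psi([g,g'])=[g,g']\rho$ with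
$$t(\rho)=-\{(1-d')\mu+(1+d')2\mu\}=-(3+d')\mu\quad\text{at depth }r+p(r+3+d').$$
On the other hand, by Lemma 4(a), $[g,g']\in N_{r+p(r+3)}$ has coefficient $-1$ there, so by hypothesis $t(\rho)=D^\psi_{r+p(r+3)}(-1)=-(r+3)\mu$. Hence $(r-d')\mu=0$.

**Step 5: $p=3$.** Two values of $r$ are available and together they kill $\mu$. The claim applies to $\phi$ with $r=1$: $(1-d')\mu=0$. Composing $\phi$ with $\iota_h^{-1}$, where $h\in N_d$, $t_d(h)=-\mu$, gives $c'_n=c_n+n\mu$, so $c'_{3j+2}=(j+1)\mu+2\mu=j\mu$. The claim with $r=2$ gives $(2-d')\mu=0$. Subtracting, $\mu=0$.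

**Step 6: $p=2$.** Only $r=1$ is available; it gives $(1-d')\mu=0$. A second relation, $d'\mu=0$, is needed. It is proved in Section 8 by another method, and completes the proof.

## 8. The derivative and the square in characteristic $2$

Let $p=2$. For $f\in N$, only the even-indexed $t_n$ survive in $f'$, and squaring is additive. So
$$f'(x)=\alpha_f(x^2),\quad\alpha_f(y)=1+\sum_{k\ge1}t_{2k}(f)y^k;\qquad f(x)^2=\widehat f(x^2),\quad\widehat f(y)=y+\sum_{n\ge1}t_n(f)^2y^{n+1}.$$
For $f=x+x^2+x^3$ we get $\alpha_f=1+y$ and $\widehat f=y+y^2+y^3$. Clearly $\widehat{fg}=\widehat f\circ\widehat g$. The chain rule gives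
$$\alpha_{fg}=\alpha_f(\widehat g)\,\alpha_g. \tag{9}$$
So even-depth coefficients, for which (2) is often silent, obey an exact composition rule. Let $c=[h,f]\in N_e$. From $hf=fhc$ we get $\alpha_h(\widehat f)\alpha_f=\alpha_{fh}(\widehat c)\alpha_c$ with $\alpha_{fh}=\alpha_f(\widehat h)\alpha_h$. As $\widehat c\equiv y$ mod $y^{e+1}$,
$$\alpha_c\equiv\frac{\alpha_h(\widehat f)}{\alpha_h}\cdot\frac{\alpha_f}{\alpha_f(\widehat h)}\pmod{y^{e+1}}. \tag{10}$$

Call the elements of $N\cap xK[[x^2]]$ *odd series*; on them $t_n=0$ for odd $n$. They form a subgroup. If $f=xA(x^2)$ and $g$ is odd, then $f\circ g=gA(g^2)$ is odd. If $f$ is odd, a right inverse is built as a limit of odd series: if $f g_k$ is odd and in $N_k$, multiply on the right by $x-t_k(fg_k)x^{k+1}$, where $k$ may be taken even. We also note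
$$\widehat f^{\,2}=y^2+\sum_{n\ge1}t_n(f)^4y^{2n+2}\in K[[y^2]]\qquad\text{for every }f\in N. \tag{11}$$

**End of the proof of Proposition 7: $d'\mu=0$.** We compare two computations of one even-depth coefficient of $\phi([Q,F])$, for suitable odd series. Here $p=2$, $d=2d'$, $D_n(a)=c_na$, $c_{2j}=c_{2j+1}=j\mu$. Let $k$ be odd, $k\ge d'+2$, and put
$$F=x+x^3,\quad Q=x+x^{2k+1},\quad c_0=[Q,F],\quad M=k+d'+3,\ \text{ so that }2k+1\ge M.$$
By (2), $c_0\in N_{2k+2}$, and its coefficient at depth $2k+2$ has the factor $2k-2=0$. Being an odd series, it has coefficient $0$ at depth $2k+3$. So $c_0\in N_{2k+4}$. Here $\alpha_Q=1+y^k$, $\widehat F=y+y^3$, $\alpha_F=1+y$, $\widehat Q=y+y^{2k+1}$. The second factor in (10) is $1$ modulo $y^{2k+1}$. In the first, $\widehat F^k-y^k=O(y^{k+2})$ is divided by $1+y^k$, which changes it by $O(y^{2k+2})$. So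
$$\alpha_{c_0}\equiv1+(\widehat F^k-y^k)\pmod{y^M}. \tag{12}$$
As $\widehat F^k-y^k=y^{k+2}+\cdots$ ($k$ is odd), $t_{2k+4}(c_0)=1$. Write $\phi(Q)=Q\eta$, $\phi(F)=F\xi$, $\phi(c_0)=c_0\epsilon$.

*First computation.* We have $\epsilon\in N_{2k+4+2d'}$ with coefficient $c_{2k+4}=(k+2)\mu=\mu$ at this depth. So $\alpha_\epsilon=1+\mu y^{k+2+d'}+O(y^M)$, and $\widehat\epsilon=y+O(y^{2k+5+2d'})$. By (9),
$$\alpha_{\phi(c_0)}=\alpha_{c_0}(\widehat\epsilon)\,\alpha_\epsilon\equiv\alpha_{c_0}+\mu y^{k+2+d'}\pmod{y^M}. \tag{13}$$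

*Second computation.* We have $\eta\in N_{2k+2d'}$ with coefficient $k\mu=\mu$ there, and $\widehat\eta=y+O(y^{2k+2d'+1})$, so
$$\alpha_{\phi(Q)}=\alpha_Q(\widehat\eta)\alpha_\eta=1+y^k+\mu y^{k+d'}+R,\qquad R=O(y^{k+d'+1}).$$
Also $\xi\in N_{2+2d'}$, so $\Theta:=\widehat{\phi(F)}=\widehat F(\widehat\xi)=\widehat F+O(y^{3+2d'})=y+y^3+O(y^5)$. Now we substitute $\Theta$ in each term. First, $\Theta^k-y^k\equiv\widehat F^k-y^k$ mod $y^{k+2+2d'}$, and $k+2+2d'\ge M$. Next, $\Theta^{k+d'}-y^{k+d'}\equiv(k+d')y^{k+d'+2}$ mod $y^M$. Last, $R(\Theta)-R=O(y^{k+d'+3})=O(y^M)$. Hence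
$$\alpha_{\phi(Q)}(\Theta)-\alpha_{\phi(Q)}\equiv(\widehat F^k-y^k)+\mu(k+d')y^{k+d'+2}\pmod{y^M}.$$
This is $O(y^{k+2})$, so dividing by $\alpha_{\phi(Q)}=1+O(y^k)$ changes it by $O(y^{2k+2})$ only. Since $\widehat{\phi(Q)}=y+O(y^{2k+1})$, the second factor of (10) is $1$ mod $y^M$. As $\phi(c_0)=[\phi(Q),\phi(F)]\in N_{2k+4}$, (10) gives
$$\alpha_{\phi(c_0)}\equiv1+(\widehat F^k-y^k)+\mu(k+d')y^{k+d'+2}\pmod{y^M}.$$
Compare with (12) and (13) at $y^{k+d'+2}$: $(k+d')\mu=\mu$. Since $k$ is odd, $d'\mu=0$. With $(1-d')\mu=0$ this gives $\mu=0$. $\square$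

## 9. Removing an automorphism in $\mathcal A_1$

**Proposition 8.** If $K$ is perfect and $\phi\in\mathcal A_1$, then $\phi=\iota_H$ for some $H\in N$.

*Proof.* We peel off one inner automorphism per depth. Let $\psi\in\mathcal A_d$. By Proposition 7 there is $c$ with $D_n^\psi(a)=(n-d)ca$; if $p\mid d$, take $c=c_1$. If $h\in N_d$ has $t_d(h)=c$, then $\iota_h$ has the same $D_n$, so $\iota_h^{-1}\psi\in\mathcal A_{d+1}$. Starting from $\phi$ we get $h_d\in N_d$ such that, with $H_d=h_dh_{d-1}\cdots h_1$, the map $f\mapsto H_d\phi(f)H_d^{-1}$ is in $\mathcal A_{d+1}$. The $H_d$ converge to some $H\in N$. As $f^{-1}H_d\phi(f)H_d^{-1}\in N_{d+2}$ for all $d$, we get $H\phi(f)H^{-1}=f$ for all $f$. $\square$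

For nonperfect $K$ the derivation $\partial$ in Proposition 7(ii) might be nonzero. There we use the series $ax$.

**Proposition 9.** If $K$ is infinite and $\phi\in\mathcal A_1$ commutes with all $\iota_{ax}$, $a\in K^*$, then $\phi=1$.

*Proof.* We show that $\phi\in\mathcal A_d$ implies $\phi\in\mathcal A_{d+1}$; then $\phi$ lies in every $\mathcal A_d$, so $\phi=1$. Let $\phi\in\mathcal A_d$. Applying $\phi\iota_{ax}=\iota_{ax}\phi$ to $f\in N_n$ and using (3),
$$D_n(a^nb)=a^{n+d}D_n(b)\qquad(a\in K^*,\ b\in K).$$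
If $p\nmid d$, Proposition 7(i) turns this into $(n-d)c(a^d-1)=0$ for all $n$ and all $a\in K^*$. Choose $n\not\equiv d$, and $a$ with $a^d\ne1$, which exists because $K$ is infinite: $c=0$. If $p\mid d$, take $n=1$, $b=1$: $\partial(a)=c_1(a^{1+d}-a)$. Since $\partial(a^p)=0$, we get $c_1(a^{p+pd}-a^p)=0$ for all $a\neq0$, so $c_1=0$ and $\partial=0$. Then $c_na^n=c_na^{n+d}$ for all $a\in K^*$, so $c_n=0$. In both cases all $D_n=0$. $\square$

## 10. The subgroups $N_n$ are characteristic: $p$ odd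

We now show that an abstract automorphism of $N$ preserves every $N_n$. The first thing to try is the series of subgroups $[N_n,N]$. Put $e_1=x+x^2$, $e_2=x+x^3$ (for all $p$). The following lemma shows that certain sets are full commutator subgroups, with no closure taken, by successive approximation.

**Lemma 10.** Let $A\le N$ be a closed subgroup, $D\le N$ a subgroup, $\ell\ge1$, $b\ge\ell+1$, and $[a,e_i]\in D\cap N_b$ for all $a\in A$, $i=1,2$. Suppose that for each $r\in D$ of depth $d<\infty$ there are $h,k\in A\cap N_{\max(1,d-\ell)}$ with $[h,e_1][k,e_2]\in rN_{d+1}$. Then every element of $D$ has the form $[a,e_1][a',e_2]$ with $a,a'\in A$.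

*Proof.* Given $c\in D$ and $a,a'\in A$, let $r=([a,e_1][a',e_2])^{-1}c\in D$. If $r=1$ we are done. Otherwise let $d$ be its depth, and take $h,k$ as in the hypothesis. Then
$$[ah,e_1]=[a,e_1]\,\bigl[[a,e_1],h\bigr]\,[h,e_1],$$
with middle term in $N_{b+\max(1,d-\ell)}\subset N_{d+1}$; similarly for $[a'k,e_2]$. Moreover $[h,e_1]\in N_{\max(1,d-\ell)+1}$ commutes with $[a',e_2]\in N_b$ modulo $N_{d+1}$. So $[ah,e_1][a'k,e_2]\equiv[a,e_1][a',e_2]\,r=c$ mod $N_{d+1}$. Start with $a=a'=1$ and iterate, replacing $(a,a')$ by $(ah,a'k)$. The depths of the remainders increase, so $h,k$ tend to $1$, and $a,a'$ converge in the closed subgroup $A$. By continuity the limits satisfy the claim. $\square$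

**Proposition 11.** If $p$ is odd, every $\phi\in\mathrm{Aut}(N)$ satisfies $\phi(N_n)=N_n$ for all $n$.

*Proof.* **Step 1: all $N_n$ with $n\not\equiv2$, by commutators.** We show $[N_n,N]=D$, where $D=N_{n+1}$ if $n\not\equiv1$ and $D=N_{n+2}$ if $n\equiv1$. The inclusion "$\subset$" is (2); for $n\equiv1$ the coefficient at depth $n+1$ has the factor $n-1=0$. For "$\supset$" use Lemma 10 with $A=N_n$, $\ell=2$, $b=3$; note $D\subset N_3$, also for $n=1$. Let $r\in D$ have depth $d$. If $d\not\equiv2$, take $k=1$ and $h=x+qx^d$, of depth $d-1\ge n$; $[h,e_1]$ has coefficient $(d-2)q$ at depth $d$, so a suitable $q$ works. If $d\equiv2$, then $d\ge n+2$, because $d=n+1$ would mean $n\equiv1$ and $D=N_{n+2}$. Take $h=1$ and $k=x+qx^{d-1}$, of depth $d-2\ge n$; $[k,e_2]$ has coefficient $(d-4)q=-2q$ at depth $d$, and $2\ne0$. Starting from $N_1=N$, we pass from $N_n$ to $N_{n+1}$ if $n\not\equiv1$ and skip to $N_{n+2}$ if $n\equiv1$. So all $N_n$ with $n\not\equiv2$ are characteristic.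

**Step 2: $p\ge5$, $n\equiv2$.** We recover the skipped subgroups:
$$N_n=\{f\in N_{n-1}:[f,N_3]\subset N_{n+3}\}.$$
"$\subset$" is clear. For $f$ of depth $n-1\equiv1$, $[f,x+x^4]$ has depth $n+2$, since the factor is $n-1-3\equiv-2$. The indices $n-1\equiv1$, $3$, $n+3\equiv5$ are $\not\equiv2$, so the three subgroups on the right are characteristic.

**Step 3: $p=3$, no automorphism takes an order-$3$ element of depth $1$ to one of depth $2$.** Here $5\equiv2$, so Step 2 fails, and we use elements of order $3$. By Step 1 all $N_{3k}$ and $N_{3k+1}$ are characteristic. Suppose $\phi$ maps an element $v$ of order $3$ and depth $1$ to one of depth $2$. By Lemma 3, up to inner automorphisms, $v=v_{1,\kappa}$ and $\phi(v)=v_{2,\kappa'}$. For $i\ge1$, $\phi$ maps $C_N(v)\cap N_{3i+1}$ onto $C_N(\phi(v))\cap N_{3i+1}$. The latter lies in $C_N(\phi(v))\cap N_3$, whose nontrivial elements have depths $2+3j$ by Lemma 1(b) with $r=2$; so it lies in $N_{2+3i}$. Take $g,g'\in C_N(v)$ of depths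 $7=1+6$ and $4=1+3$. By Lemma 4(a) with $r=1$, $[g,g']$ has depth exactly $1+3\cdot4=13$. But $\phi(g)\in N_{2+6}$ and $\phi(g')\in N_{2+3}$, so Lemma 4(a) with $r=2$ gives $[\phi(g),\phi(g')]\in N_{2+3\cdot5}\subset N_{16}$. Since $N_{16}$ is characteristic, $[g,g']\in N_{16}$, a contradiction.

**Step 4: $p=3$, $n\equiv2$.** First $N_2$. Every element of $N_2\setminus N_3$ lies in some $v_{2,\kappa}N_3$. The element $\phi(v_{2,\kappa})$ has order $3$ and is not in $N_3$. It is not of depth $1$, by Step 3 applied to $\phi^{-1}$. So it is in $N_2$, and $\phi(N_2)\subset N_2$ for every $\phi$; thus $N_2$ is characteristic. For $n=3k+2$ with $k\ge1$,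
$$N_n=\{f\in N_{n-1}:[f,N_2]\subset N_{n+2}\},$$
because for $f$ of depth $n-1=3k+1$ the commutator $[f,e_2]$ has depth $n+1$, with factor $n-3\equiv2$. The subgroups $N_{n-1}=N_{3k+1}$ and $N_{n+2}=N_{3k+4}$ are characteristic. $\square$

## 11. Commutator subgroups in characteristic $2$

Let $p=2$ for this and the next two sections. The method of Step 1 breaks at the coefficient $-2q$: at even depth $d$ it is $0$. In fact the subgroups $[N_n,N]$ are no longer depth subgroups, since even-depth coefficients start later. The right subgroups are, for odd $m\ge3$,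
$$\Gamma_m=\{f\in N_m:\alpha_f\equiv1\bmod y^{m-1}\},$$
that is, $t_n=0$ for $n<m$ and $t_{2j}=0$ for $j<m-1$. By (9) $\Gamma_m$ is a closed subgroup. We have $\Gamma_3=N_3$. The group $\Gamma_5$ consists of the $f\in N_5$ with $t_6(f)=0$: it contains $x+x^6$ and $x+x^9$ but not $x+x^7$. Write $c_j(f)=t_{2j}(f)$, so $\alpha_f=1+\sum c_j(f)y^j$.

**Lemma 12.** $[\Gamma_m,N]\subset\Gamma_{m+2}$ for $m\ge3$ odd. In particular $\Gamma_m$ is normal in $N$.

*Proof.* Let $h\in\Gamma_m$, $f\in N$, $c=[h,f]$. The coefficient of $c$ at depth $m+1$ is $(m-1)t_m(h)t_1(f)=0$, so $c\in N_{m+2}$. As $m-1$ is even, (11) gives $\widehat f^{\,m-1}=(\widehat f^{\,2})^{(m-1)/2}=y^{m-1}+O(y^{m+1})$, and $\widehat f^{\,j}-y^j=O(y^{m+1})$ for $j\ge m$. Since $\alpha_h=1+\sum_{j\ge m-1}c_jy^j$, we get $\alpha_h(\widehat f)/\alpha_h\equiv1$ mod $y^{m+1}$. As $\widehat h=y+O(y^{m+1})$, also $\alpha_f/\alpha_f(\widehat h)\equiv1$ mod $y^{m+1}$. By (10), $\alpha_c\equiv1$ mod $y^{m+1}$, so $c\in\Gamma_{m+2}$.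 Normality follows from $h^f=h[h,f]$. $\square$

To feed Lemma 10 we need commutators with prescribed leading term in each depth. Let $q\in K$. There are three kinds.

**(S1)** *For $n\ge1$ odd and $k=x+qx^{n+1}$: $[k,e_2]\in N_{n+2}$, $t_{n+2}([k,e_2])=q$, and $\alpha_{[k,e_2]}\equiv1$ mod $y^{n+1}$.* The coefficient is $(n-2)q=q$. Since $\alpha_k=1$ and $\widehat k=y+q^2y^{n+1}$, (10) gives the last statement.

**(S2)** *For $j\ge5$ odd and $k=x+qx^{2j-3}$: $[k,e_2]\in N_{2j}$ and $t_{2j}([k,e_2])=q$.* The commutator lies in $N_{2j-2}$ with coefficient $(2j-6)q=0$ at depth $2j-2$, and it is an odd series, so it is in $N_{2j}$. We have $\alpha_k=1+qy^{j-2}$, $\widehat e_2=y+y^3$, and $\alpha_k(\widehat e_2)-\alpha_k=qy^j+O(y^{j+1})$ as $j-2$ is odd. Dividing by $\alpha_k$ changes this by $O(y^{2j-2})$ only. Also $\widehat k=y+O(y^{2j-3})$ and $2j-3\ge j+1$. By (10), $\alpha_{[k,e_2]}\equiv1+qy^j$ mod $y^{j+1}$.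

**(S3)** *For $j\ge4$ even: $[x+qx^{2j-1},e_1]\,[x+qx^{2j-2},e_2]\in N_{2j}$ with $t_{2j}=q$.* The first factor is in $N_{2j-1}$ with $t_{2j-1}=(2j-3)q=q$. As $\alpha_{e_1}=1$ and $\widehat e_1=y+y^2$, its $\alpha$ is $\equiv1+q((y+y^2)^{j-1}-y^{j-1})\equiv1+qy^j$ mod $y^{j+1}$, so its $t_{2j}$ is $q$. The second factor, by (S1) with $n=2j-3\ge j$, is in $N_{2j-1}$ with $t_{2j-1}=q$ and $t_{2j}=0$. By (1) the product has $t_{2j-1}=2q=0$ and $t_{2j}=q$.

Let $H=\{f\in N_9:\alpha_f\equiv1\bmod y^6\}$, a closed subgroup, and let $\Phi$ be the subgroup generated by all squares of elements of $N$. It is characteristic. Since $N/\Phi$ has exponent $2$ it is abelian, so $\Phi\supset[N,N]$. Since $t_1,t_2:N\to K$ are homomorphisms (as $p=2$), $\Phi\subset N_3$.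

**Lemma 13.** (a) $[\Gamma_m,N]=\Gamma_{m+2}$ for odd $m\ge5$. (b) $N_7\subset[N,N]$. (c) $H\subset[N_7,N]$. (d) $[N_3,N]=\Gamma_5$. (e) If $|K|>2$, then $[\Phi,N]=\Gamma_5$.

*Proof.* **Steps 1–3 use Lemma 10 with $\ell=4$, $b\ge5$.** In each, an element $r$ of depth $d$ is matched using (S1) with $n=d-2$ if $d$ is odd, (S2) if $d=2j$ with $j$ odd, and (S3) if $d=2j$ with $j$ even, taking $q=t_d(r)$. The series used have depth at least $d-4$. We must check that they lie in $A$.

**Step 1: (a).** Take $A=\Gamma_m$, $D=\Gamma_{m+2}$, $b=7$; "$\subset$" is Lemma 12, which also gives $[a,e_i]\in D\subset N_7$. An element of $D$ has depth $d$ odd $\ge m+2$, or $d=2j$ with $j\ge m+1$. In (S1), $k$ has odd depth $d-2\ge m$ and $\alpha_k=1$. In (S2), $j$ is odd, hence $j\ge m+2$, and $\alpha_k=1+qy^{j-2}$ with $j-2\ge m-1$. In (S3) the series have $\alpha=1+qy^{j-1}$ with $j-1\ge m-1$, and $\alpha=1$. Their depths are at least $m$, so all lie in $\Gamma_m$.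

**Step 2: (b).** Take $A=N_5$, $D=N_7$, $b=7$. For $a\in N_5$ the coefficient $(5-1)t_5(a)t_1(e_i)$ of $[a,e_i]$ at depth $6$ vanishes, so $[a,e_i]\in N_7$. For $d\ge7$: (S1) uses depth $d-2\ge5$; (S2), for $j\ge5$, uses depth $2j-4\ge6$; (S3), for $j\ge4$, uses depths $2j-2\ge6$ and $2j-3\ge5$.

**Step 3: (c).** Take $A=N_7$, $D=H$, $b=9$. For $h\in N_7$, $f\in N$: $[h,f]\in N_9$, as the coefficient at depth $8$ has the factor $7-1=0$. Moreover $\alpha_h=1+O(y^4)$, $\widehat f^{\,4}=y^4+O(y^8)$, $\widehat f^{\,j}-y^j=O(y^6)$ for $j\ge5$, and $\widehat h=y+O(y^8)$. So $\alpha_{[h,f]}\equiv1$ mod $y^6$ by (10), and $[h,f]\in H$. Depths in $H$ are odd $d\ge9$, or $2j$ with $j\ge6$. The series in (S1), (S2) ($j\ge7$), (S3) ($j\ge6$) have depth $\ge7$.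

**Step 4: what (d) and (e) require.** Let $X=[N_3,N]$, respectively $X=[\Phi,N]$. By Lemma 12, $X\subset\Gamma_5$. By (b) and (c), $X\supset[N_7,N]\supset H$. It suffices that $X$ contains, for each $q\in K$ and each $d\in\{5,7,8,10\}$, an element of $N_d$ with $t_d=q$. Indeed, given $c\in\Gamma_5$, we multiply by elements of $X$ to kill successively $t_5$ (then we are in $N_7$, as $t_6=0$ on $\Gamma_5$), $t_7$, $t_8$, and then, inside $N_9$, $t_{10}$ by an element of $N_{10}$. The result is in $H$.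

**Step 5: (d).** Use (S1) with $n=3$ and $n=5$, (S3) with $j=4$, and (S2) with $j=5$. All series used are in $N_3$.

**Step 6: (e), depths $5$ and $7$.** For $u\in K$ put $g_u=[x+ux^2,e_2]\in\Phi$. By (S1), $g_u\in N_3$ and $t_3(g_u)=u$. For $d=5$ take $[g_q,e_2]$, with coefficient $(3-2)q=q$. For $d=7$ take $[[x+qx^4,e_2],e_2]$. The inner commutator is in $\Phi$ and, by Lemma 12, in $\Gamma_5$, with $t_5=q$. So the outer one is in $X\cap\Gamma_7$ with $t_7=q$ and $t_8=0$.

**Step 7: (e), depth $8$.** Here two distinct elements of $K^*$ are needed. For $f=x+bx^3$, $[g_u,f]\in\Gamma_5$ has $t_5=ub$. We have $\widehat f=y+b^2y^3$, $\alpha_f=1+by$, $\widehat g_u=y+u^2y^4+O(y^5)$, $\alpha_{g_u}=1+O(y^2)$. Since $\widehat f^{\,2}-y^2=O(y^6)$ and $\widehat f^{\,j}-y^j=O(y^5)$ for $j\ge3$, $\alpha_{g_u}(\widehat f)/\alpha_{g_u}=1+O(y^5)$. The second factor in (10) is $1+bu^2y^4+O(y^5)$. So $t_8([g_u,f])=bu^2$. Let $u\ne u'$ in $K^*$ and $s\in K$. The quotient of the elements for $(u,b)=(u,s/u)$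 and $(u',s/u')$ has $t_5=0$ and $t_8=s(u+u')$, because $t_5,t_8$ are additive on $\Gamma_5$ by (1); this value is arbitrary. The quotient lies in $N_7$. Kill its $t_7$ by the element of Step 6, whose $t_8$ is $0$.

**Step 8: (e), depth $10$.** Let $F_b=x+bx^3$ and $h=[F_b,F_c]\in\Phi$. It is an odd series with coefficient $0$ at depth $4$, so $h\in N_6$. By (10), with $\alpha_{F_b}=1+by$ and $\widehat F_c=y+c^2y^3$, we get $\alpha_h\equiv1+(bc^2+b^2c)y^3$ mod $y^4$. Put $w=bc(b+c)$. The commutator $[h,F_e]$ is an odd series in $N_8$. As $\widehat F_e=y+e^2y^3$, we have $\widehat F_e^{\,3}-y^3=e^2y^5+O(y^6)$ and $\widehat F_e^{\,j}-y^j=O(y^6)$ for $j\ge4$; also $\widehat h=y+O(y^7)$. So its $\alpha$ is $\equiv1+we^2y^5$ mod $y^6$. Hence it lies in $N_{10}$ and has $t_{10}=we^2$. The additive group $t_{10}(X\cap N_{10})$ thus contains all $bc(b+c)e^2$. With $b=\beta^2$, $e=\beta^{-1}$ these are $\beta^2c+c^2$. Differences for distinct $\beta,\beta'\in K^*$ are $c(\beta+\beta')^2$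 with $c\in K$ arbitrary. So the group is $K$. $\square$

## 12. Reading off depth from double commutators

For $|K|>2$, Lemma 13(e) shows that $\Gamma_5$ is characteristic, hence so are all $\Gamma_m$ with $m\ge5$ odd, by Lemma 13(a). How can one recover $N_n$ from the $\Gamma_m$? The observation is that double commutators have an $\alpha$ that is, for a long stretch, a series in $y^2$. By (11), substituting $\widehat f$ into a power of $y^2$ moves it by twice the depth of $f$ in the exponent of $y$.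

**Lemma 14.** Let $m,m'$ be odd, $5\le m\le m'\le m+2$. Then $[\Gamma_m,\Gamma_{m'}]\subset E_{m,m'}$, where $E_{m,m'}$ is the subgroup of those $h\in N_{3m-2}$ with $\alpha_h\in1+I$,
$$I=y^{m+m'}K[[y^2]]+y^{3m-2}K[[y]].$$

*Proof.* **Step 1: $E_{m,m'}$ is a subgroup.** As $m+m'$ is even, $I$ is closed under multiplication, and $1+I$ is a multiplicative group. For $g\in N_{3m-2}$, $\widehat g=y+O(y^{3m-1})$, so $\alpha_h(\widehat g)\equiv\alpha_h$ mod $y^{3m-2}$. By (9), products and inverses stay in $E_{m,m'}$.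

**Step 2: depth.** Let $h_1\in\Gamma_m$, $h_2\in\Gamma_{m'}$, $c=[h_1,h_2]$. We show $c\in N_{3m-2}$. Write $h_i=x+v_i$, $v_i=B_i+O_i$, where $B_i$ collects the even powers of $x$ (odd depths) and $O_i$ the odd powers: $B_1\in x^{m+1}K[[x^2]]$, $B_2\in x^{m'+1}K[[x^2]]$, $O_i=O(x^{2m-1})$. Then
$$h_1h_2-h_2h_1=(v_1(h_2)-v_1)-(v_2(h_1)-v_2).$$
As $h_2^2=x^2+v_2^2$ with $v_2^2=O(x^{2m+2})$, and $B_1$ is a series in $x^2$, $B_1(h_2)-B_1=O(x^{m-1+2m+2})$. Also $O_1(h_2)-O_1=O(x^{2m-2+m+1})$. The other difference is estimated in the same way, with $m'\ge m$. So $h_1h_2-h_2h_1=O(x^{3m-1})$ and $c\in N_{3m-2}$.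

**Step 3: the series $\alpha_c$.** We show that both factors in (10) lie in $1+I$. Write $\widehat h_2=y+\eta$. The even depths occurring in $h_2$ are $\ge2m'-2$, so $\eta\in y^{m'+1}K[[y^2]]+y^{2m'-1}K[[y]]$. Expand
$$\alpha_{h_1}(y+\eta)-\alpha_{h_1}=\sum_{j\ge m-1}c_j(h_1)\bigl((y+\eta)^j-y^j\bigr).$$
Terms linear in $\eta$ occur only for odd $j$, so $j\ge m$, and $c_jy^{j-1}\eta\in y^{m+m'}K[[y^2]]+y^{m+2m'-2}K[[y]]\subset I$. Terms of degree $i\ge2$ in $\eta$ are $O(y^{j+im'})=O(y^{3m-1})$. Likewise for $\alpha_{h_2}(\widehat h_1)-\alpha_{h_2}$: the linear terms have $j\ge m'$ odd and lie in $y^{m+m'}K[[y^2]]+y^{m'+2m-2}K[[y]]\subset I$; the others are $O(y^{m'-1+2m})=O(y^{3m-1})$. Both differences are $O(y^{2m})$, as $3m-2\ge2m$; so dividing by $\alpha_{h_i}=1+O(y^{m-1})$ changes them by $O(y^{3m-1})$ only. Hence both factors in (10) lie in $1+I$. By Step 2, (10) is valid mod $y^{3m-1}$, so $\alpha_c\in1+I$. $\square$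

**Proposition 15.** Suppose $\Gamma_5$ is characteristic in $N$. Then all $N_n$ are characteristic in $N$.

*Proof.* By Lemma 13(a), all $\Gamma_m$ with $m\ge5$ odd are characteristic. Fix $n\ge1$ and an odd $m\ge2n+3$. We show
$$N_n=\{f\in N:[h,f]\in\Gamma_{2m+2n+1}\text{ for all }h\in[\Gamma_m,\Gamma_m]\},$$
whose right side is preserved by all automorphisms.

**Step 1: elements of $N_n$ satisfy the condition.** Let $f\in N_n$ and $h\in[\Gamma_m,\Gamma_m]\subset E_{m,m}$. Then $[h,f]\in N_{3m-2+n}\subset N_{2m+2n+1}$. By (11), $\widehat f^{\,2}=y^2+O(y^{2n+2})$, so $\widehat f^{\,2i}-y^{2i}=O(y^{2i+2n})$. Since $\alpha_h$ is $1$ plus even powers $y^{2i}$, $2i\ge2m$, plus $O(y^{3m-2})$,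
$$\alpha_h(\widehat f)-\alpha_h=O(y^{2m+2n})+O(y^{3m-2+n})=O(y^{2m+2n}).$$
Also $\alpha_f/\alpha_f(\widehat h)=1+O(y^{3m-1})$ and $3m-1\ge2m+2n$. By (10), $\alpha_{[h,f]}\equiv1$ mod $y^{2m+2n}$.

**Step 2: shallower elements violate it.** Let $f$ have depth $k<n$. Take $h=[h_1,h_2]$ with $h_1=x+x^{2m+1}$ and $h_2=x+x^{m+1}$, both in $\Gamma_m$. Then $h\in N_{3m}$, $\alpha_{h_1}=1+y^m$, $\alpha_{h_2}=1$, $\widehat h_2=y+y^{m+1}$. As $(y+y^{m+1})^m=y^m+my^{2m}+O(y^{3m})$ and $m$ is odd, (10) gives $\alpha_h=1+y^{2m}+O(y^{3m})$. Next, $\widehat f^{\,2}=y^2+t_k(f)^4y^{2k+2}+\cdots$, so $\widehat f^{\,2m}=y^{2m}+t_k(f)^4y^{2m+2k}+O(y^{2m+2k+1})$, again since $m$ is odd. As $2m+2k<3m$ and $\widehat h=y+O(y^{3m+1})$, (10) gives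
$$\alpha_{[h,f]}=1+t_k(f)^4y^{2m+2k}+O(y^{2m+2k+1}).$$
Since $2m+2k<2m+2n$, $[h,f]\notin\Gamma_{2m+2n+1}$. $\square$

## 13. The field with two elements, and the end for $p=2$

**Proposition 16.** If $p=2$, all $N_n$ are characteristic in $N$.

*Proof.* If $|K|>2$, then $\Gamma_5=[\Phi,N]$ is characteristic by Lemma 13(e), and Proposition 15 applies. The proof of Lemma 13(e) needed two distinct elements of $K^*$, which $\mathbb F_2$ does not have. So let $K=\mathbb F_2$. By Lemma 13(d), $\Gamma_5=[N_3,N]$, so by Proposition 15 it suffices to show that $N_3$ is characteristic. Define characteristic subgroups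
$$\Lambda_3=\Phi,\qquad\Lambda_{m+2}=[\Lambda_m,N]\quad(m\ge3\text{ odd}).$$
The plan is to bound $\Lambda_m$ between $\Gamma$'s, to learn enough about the gap, and then to recognize $N_3$ by double commutators.

**Step 1: $\Gamma_{m+2}\subset\Lambda_m\subset\Gamma_m$ for odd $m\ge3$.** This places $\Lambda_m$ up to a finite gap. The upper bound follows from $\Phi\subset N_3=\Gamma_3$ and Lemma 12. For the lower bound, first $\Gamma_5\subset\Phi$: we have $N_7\subset\Phi$ by Lemma 13(b), and $[x+x^4,e_2]\in\Phi\cap\Gamma_5$ has $t_5=1$. Multiplying $c\in\Gamma_5$ by it if necessary, we get $t_5=t_6=0$, so we are in $N_7$. Then $\Lambda_{m+2}\supset[\Gamma_{m+2},N]=\Gamma_{m+4}$ inductively, by Lemma 13(a).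

**Step 2: coordinates on the gap.** For odd $m\ge5$ let $\delta_m(h)=(t_m(h),c_{m-1}(h),c_m(h))\in\mathbb F_2^3$ for $h\in\Gamma_m$. This is a homomorphism with kernel $\Gamma_{m+2}$. Indeed, $t_{m+1}=0$ on $\Gamma_m$ since $\frac{m+1}2<m-1$. And $\alpha_{fg}\equiv\alpha_f\alpha_g$ mod $y^{m+1}$ for $f,g\in\Gamma_m$ by (9), where the product of the two parts $O(y^{m-1})$ is $O(y^{2m-2})=O(y^{m+1})$. We also need, for $h\in\Gamma_m$, $f\in N$, $m\ge5$ odd,
$$t_{m+2}([h,f])=t_m(h)\Bigl(t_2(f)+\frac{m+1}2\,t_1(f)^2\Bigr). \tag{14}$$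
Since $t_{m+1}(h)=0$, put $\Delta=t_m(h)x^{m+1}+t_{m+2}(h)x^{m+3}$, so $h\equiv x+\Delta$ mod $x^{m+4}$. From $f^{m+1}=(f^2)^{(m+1)/2}=x^{m+1}+\frac{m+1}2t_1(f)^2x^{m+3}+O(x^{m+4})$ we get, mod $x^{m+4}$,
$$h(f)\equiv f+\Delta+\frac{m+1}2t_m(h)t_1(f)^2x^{m+3},\qquad f(h)\equiv f+\Delta+t_2(f)t_m(h)x^{m+3}.$$
In the second formula $h^2=x^2+O(x^{2m+2})$ with $2m+2\ge m+4$, $h^3\equiv x^3+t_m(h)x^{m+3}$, and higher powers of $h$ agree with those of $x$ mod $x^{m+4}$. As $[h,f]\in N_{m+2}$ by Lemma 12, its $t_{m+2}$ is the coefficient of $x^{m+3}$ in $hf-fh$, which is (14).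

**Step 3: the start, $(1,1,1)\in\delta_5(\Lambda_5)$.** We have $e_1^2=(x+x^2)+(x+x^2)^2=x+x^4\in\Phi$. So $[x+x^4,e_2]\in\Lambda_5$, with $t_5=1$. For $h=x+x^4$ we have $\alpha_h=1$ and $\widehat h=y+y^4$, so by (10) its $\alpha$ is $\equiv\frac{1+y}{1+y+y^4}\equiv1+y^4+y^5$ mod $y^6$.

**Step 4: from $m\equiv1$ (mod $4$) to $m+2$.** Let $m\ge5$, $h\in\Lambda_m$, $\delta_m(h)=(1,1,1)$, $c=[h,e_1]\in\Lambda_{m+2}$. We show $\delta_{m+2}(c)=(1,1,0)$. As $\frac{m+1}2$ is odd, (14) gives $t_{m+2}(c)=1$. As $\alpha_{e_1}=1$, $\alpha_c\equiv\alpha_h(y+y^2)/\alpha_h$ mod $y^{m+3}$. Now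

- $(y+y^2)^{m-1}=(y^4+y^8)^{(m-1)/4}=y^{m-1}+O(y^{m+3})$;
- $(y+y^2)^m=y^m+y^{m+1}+\binom m2y^{m+2}+\cdots$ with $\binom m2$ even;
- $(y+y^2)^{m+1}=y^{m+1}+O(y^{m+3})$, since $m+1$ is even;
- $(y+y^2)^j=y^j+O(y^{m+3})$ for $j\ge m+2$.

So $\alpha_h(y+y^2)-\alpha_h\equiv y^{m+1}$ mod $y^{m+3}$. Dividing by $\alpha_h=1+O(y^{m-1})$ changes this by $O(y^{2m})$. Hence $\alpha_c\equiv1+y^{m+1}$ mod $y^{m+3}$.

**Step 5: from $M\equiv3$ (mod $4$) to $M+2$.** Let $M\ge7$, $h\in\Lambda_M$, $\delta_M(h)=(1,1,0)$. We produce two elements of $\Lambda_{M+2}$.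

First let $c=[h,e_1]$. As $\frac{M+1}2$ is even, $t_{M+2}(c)=0$ by (14). As $\frac{M-1}2$ is odd, $(y+y^2)^{M-1}=(y^2+y^4)^{(M-1)/2}=y^{M-1}+y^{M+1}+O(y^{M+3})$. We have $c_M(h)=0$, and the terms $y^j$ with $j\ge M+1$ change by $O(y^{M+3})$ ($M+1$ is even). So $\delta_{M+2}(c)=(0,1,0)$.

Next let $c=[h,e_2]$. By (14), $t_{M+2}(c)=1$. With $\widehat e_2=y+y^3$, $\widehat e_2^{\,M-1}=(y^2+y^6)^{(M-1)/2}=y^{M-1}+O(y^{M+3})$, $c_M(h)=0$, and terms $y^j$ with $j\ge M+1$ change by $O(y^{M+3})$. So the first factor in (10) is $1$ mod $y^{M+3}$. As $t_{M+1}(h)=0$, $\widehat h=y+y^{M+1}+O(y^{M+3})$, so the second factor is $\alpha_{e_2}/\alpha_{e_2}(\widehat h)\equiv1+y^{M+1}/(1+y)\equiv1+y^{M+1}+y^{M+2}$ mod $y^{M+3}$. So $\delta_{M+2}(c)=(1,1,1)$.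

**Step 6: what the induction yields.** Steps 3, 4, 5 alternate. So for every odd $m\ge5$, $\Lambda_m$ contains an element with $t_m=1$. And for $m\equiv1$ (mod $4$), $m\ge9$, $(0,1,0)\in\delta_m(\Lambda_m)$. Since $\ker\delta_m=\Gamma_{m+2}\subset\Lambda_m$,
$$\{h\in\Gamma_m:t_m(h)=c_m(h)=0\}\subset\Lambda_m\qquad(m\equiv1\ (\mathrm{mod}\ 4),\ m\ge9). \tag{15}$$

**Step 7: recognizing $N_3$.** Let $m\ge15$ be odd, and let $P=[\Lambda_m,\Lambda_{m+2}]$. It is contained in $E_{m,m+2}$ by Lemma 14. Note $2m+11\equiv1$ (mod $4$). We claim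
$$N_3=\{f\in N:[h,f]\in\Lambda_{2m+11}\text{ for all }h\in P\};$$
then $N_3$ is characteristic.

*Elements of $N_3$ satisfy the condition.* Let $f\in N_3$ and $h\in P$, so $\alpha_h=1+\sum_{i\ge m+1}a_iy^{2i}+O(y^{3m-2})$. Then $[h,f]\in N_{3m+1}\subset N_{2m+12}$. By (11) the series $\widehat f^{\,2i}-y^{2i}$ contain only even powers of $y$. For $i=m+1$, which is even, $\widehat f^{\,4}=y^4+O(y^{16})$ gives $\widehat f^{\,2m+2}-y^{2m+2}=O(y^{2m+14})$. For $i\ge m+2$, $\widehat f^{\,2}=y^2+O(y^8)$ gives $\widehat f^{\,2i}-y^{2i}=O(y^{2i+6})=O(y^{2m+10})$. Dividing $\alpha_h(\widehat f)-\alpha_h$ by $\alpha_h=1+O(y^{2m+2})$ changes it by $O(y^{4m+12})$, and $\alpha_f/\alpha_f(\widehat h)=1+O(y^{3m-1})$. Hence, by (10),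
$$\alpha_{[h,f]}\in1+y^{2m+10}K[[y^2]]+y^{3m-2}K[[y]],\qquad3m-2\ge2m+12 .$$
So $[h,f]\in\Gamma_{2m+11}$, with $t_{2m+11}=0$ and $c_{2m+11}=0$, and $[h,f]\in\Lambda_{2m+11}$ by (15).

*Elements of depth $k\in\{1,2\}$ violate it.* Take $h_1=x+x^{2m+9}\in\Gamma_{m+4}\subset\Lambda_{m+2}$, $h_2\in\Lambda_m$ with $t_m(h_2)=1$ (Step 6), and $h=[h_1,h_2]\in P$. Here $\alpha_{h_1}=1+y^{m+4}$, $\widehat h_2=y+y^{m+1}+O(y^{m+2})$, and $\alpha_{h_2}(\widehat h_1)-\alpha_{h_2}=O(y^{3m})$. As $m+4$ is odd, (10) gives $\alpha_h=1+y^{2m+4}+O(y^{2m+5})$. Since $h\in E_{m,m+2}$,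
$$\alpha_h=1+y^{2m+4}+\sum_{i\ge m+3}a_iy^{2i}+O(y^{3m-2}).$$
Now we substitute $\widehat f$, where $t_k(f)=1$.

- $\widehat f^{\,2m+4}=(\widehat f^{\,2})^{m+2}=y^{2m+4}+y^{2m+4+2k}+O(y^{2m+5+2k})$, as $m+2$ is odd.
- For $i=m+3$, which is even, $\widehat f^{\,4}=y^4+O(y^{4k+4})$ gives $\widehat f^{\,2i}-y^{2i}=O(y^{2m+6+4k})$.
- For $i\ge m+4$, $\widehat f^{\,2i}-y^{2i}=O(y^{2m+8+2k})$.
- The remaining part of $\alpha_h$ changes by $O(y^{3m-2+k})$.

Also $\alpha_f/\alpha_f(\widehat h)=1+O(y^{3m-1})$. As $m\ge15$ and $k\le2$, the exponents $3m-2+k$ and $3m-1$ are $\ge2m+5+2k$. So by (10)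
$$\alpha_{[h,f]}=1+y^{2m+4+2k}+O(y^{2m+5+2k}),\qquad2m+4+2k\le2m+8<2m+10 .$$
Hence $[h,f]\notin\Gamma_{2m+11}\supset\Lambda_{2m+11}$. $\square$

## 14. Proofs of Theorems A and B

By Propositions 11 and 16, for every field $K$ of characteristic $p>0$, every automorphism of $N(K)$ preserves all $N_n$. So Proposition 6 applies to it.

**Step 1: normalization.** This brings any $\phi\in\mathrm{Aut}(N)$ into $\mathcal A_1$. Let $\sigma,c$ be as in Proposition 6, and put $c_1=\sigma^{-1}(c)$. Then $\sigma_*^{-1}\phi$ multiplies $t_n$ on $N_n$ by $c_1^n$, so $\iota_{c_1^{-1}x}\sigma_*^{-1}\phi$ preserves leading coefficients, that is,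
$$\iota_{c_1^{-1}x}\,\sigma_*^{-1}\,\phi\in\mathcal A_1.$$

**Step 2: an automorphism of $G$ is determined by its restriction to $N$.** Let $\beta\in\mathrm{Aut}(G)$ be trivial on $N$. For $y\in G$, $f\in N$ we have $f^y=\beta(f^y)=f^{\beta(y)}$, so $\beta(y)y^{-1}\in C_G(N)=1$ by (5), and $\beta=1$.

**Step 3: uniqueness of the factors.** Suppose $\iota_y\sigma_*$ is trivial on $N$, with $y=cx+\cdots$. On $N_1/N_2$ this says $c\,\sigma(t)=t$ for all $t\in K$. With $t=1$ we get $c=1$, then $\sigma=1$, and then $y\in C_G(N)=1$. So $(h,\sigma)\mapsto\iota_{h^{-1}}\sigma_*$ is an injective homomorphism from $G\rtimes\mathrm{Aut}(K)$, where $\mathrm{Aut}(K)$ acts on $G$ by $\sigma_*$, both to $\mathrm{Aut}(G)$ and, after restriction, to $\mathrm{Aut}(N)$. This holds for every $K$.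

**Proof of Theorem B.** Let $K$ be perfect and $\phi\in\mathrm{Aut}(N)$. By Step 1 and Proposition 8, $\iota_{c_1^{-1}x}\sigma_*^{-1}\phi=\iota_H$ for some $H\in N$. So $\phi$ is the restriction of a product of inner and field automorphisms of $G$. The extension to $G$ is unique by Step 2. So the homomorphism of Step 3 from $G\rtimes\mathrm{Aut}(K)$ to $\mathrm{Aut}(N)$ is bijective. For $K=\mathbb F_2$ we have $G=N$ and $\mathrm{Aut}(K)=1$, so every automorphism is inner. $\blacksquare$

**Proof of Theorem A.** Let $\phi\in\mathrm{Aut}(G)$. By Theorem 3 of the list in Section 2, applied to $\phi$ and $\phi^{-1}$, $\phi(N)=N$.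

*$K$ perfect* (in particular $K$ finite, or algebraic over $\mathbb F_p$). By Theorem B and its proof, $\phi|_N=\alpha|_N$ with $\alpha$ a product of an inner and a field automorphism of $G$. Then $\alpha^{-1}\phi$ is trivial on $N$, so $\phi=\alpha$ by Step 2.

*$K$ not perfect.* Then $K$ is infinite and not algebraic over $\mathbb F_p$, so it contains some $u\in K^*$ of infinite multiplicative order. We arrange that $\phi$ fixes $T$ pointwise and then use Proposition 9.

First, let $\sigma,c_1$ be as in Step 1 for $\phi|_N$, and put $\phi_1=\iota_{c_1^{-1}x}\sigma_*^{-1}\phi\in\mathrm{Aut}(G)$, so that $\phi_1|_N\in\mathcal A_1$. If $y\in G$ has first coefficient $a$ and $\phi_1(y)$ has first coefficient $a'$, then comparing $t_1$ on both sides of $\phi_1(f^y)=\phi_1(f)^{\phi_1(y)}$ for $f\in N$ gives $a\,t_1(f)=a'\,t_1(f)$. So $a'=a$: $\phi_1$ preserves first coefficients.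

Second, let $g=\phi_1(ux)=ux+\cdots$. There is $h=x+\sum s_nx^{n+1}\in N$ with $h\circ g=u\,h$. Comparing coefficients of $x^{n+1}$, we need $(u^{n+1}-u)s_n$ to equal an expression in $s_1,\dots,s_{n-1}$ and the coefficients of $g$, and $u^{n+1}\ne u$; so the $s_n$ can be found one after another. Thus $hgh^{-1}=ux$. Put $\phi_2(f)=h\phi_1(f)h^{-1}$. Then $\phi_2|_N\in\mathcal A_1$, since $\iota_{h^{-1}}|_N\in\mathcal A_1$; $\phi_2$ preserves first coefficients; and $\phi_2(ux)=ux$.

Third, the centralizer of $ux$ in $G$ is $T$: if $y=\sum y_nx^n$ commutes with $ux$, then $y_n(u^n-u)=0$, so $y_n=0$ for $n\ge2$. Hence $\phi_2(T)=T$. As first coefficients are preserved, $\phi_2(ax)=ax$ for all $a\in K^*$. So $\phi_2|_N$ commutes with all $\iota_{ax}$, and $\phi_2|_N=1$ by Proposition 9. As $G=TN$, $\phi_2=1$, and $\phi$ is a product of inner and field automorphisms.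

In both cases the two factors are unique by Step 3, and the homomorphism of Step 3 is an isomorphism $G(K)\rtimes\mathrm{Aut}(K)\cong\mathrm{Aut}\,G(K)$. In particular the answer is yes for all finite $K$ of odd characteristic, for all infinite $K$ of characteristic $2$, perfect or not, and for all finite $K$ of characteristic $2$, including $\mathbb F_2$. $\blacksquare$
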